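# Minimal graphs with $k$ short paths between every two vertices: more than $n^2/4$ edges

## 1. Short paths, the property $P_k$, certificates and essential edges

All graphs are finite and simple, and $k\ge 1$ is a fixed integer. We write $N(v)$ or $N_G(v)$ for the set of neighbors of $v$, and $e(G)$ for the number of edges.

**Definition (short paths).** Let $u,v$ be distinct vertices of $G$. A path of length at most 2 between $u$ and $v$ is either the edge $uv$, if present, or a path $u,z,v$ with $z$ a common neighbor. Their number is
$$p_G(u,v)=|N(u)\cap N(v)|+\begin{cases}1&\text{if } uv\in E(G),\\0&\text{otherwise.}\end{cases}$$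

*Example.* In $K_n$ every pair has $p(u,v)=(n-2)+1=n-1$. In the 4-cycle, opposite vertices have $p=2$ and adjacent vertices have $p=1$.

**Definition (property $P_k$, minimality).** $G$ has $P_k$ if $p_G(u,v)\ge k$ for all distinct $u,v$. It is *minimal* with respect to $P_k$ if it has $P_k$ and deleting any one edge destroys $P_k$. For $n\ge k+1$ let $f_k(n)$ be the maximum number of edges of a minimal graph on $n$ vertices.

*Example.* $P_1$ says that the diameter is at most 2. The 5-cycle is minimal with respect to $P_1$: every nonadjacent pair has exactly one common neighbor, and deleting an edge leaves a path on five vertices whose ends are at distance 4. For $k=2$, the triangle is minimal: each pair has exactly two short paths, and deleting an edge leaves its ends with one. The graph $K_4$ has $P_2$, in fact $P_3$, but it is not minimal with respect to $P_2$, since one deletion lowers each $p(u,v)$ by at most 1.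

Minimal graphs exist for every $n\ge k+1$: the graph $K_n$ has $P_k$, and we can delete edges one at a time, as long as $P_k$ survives. When no further deletion is possible, the graph is minimal.

Fix a pair $\{u,v\}$. Each edge lies on at most one path of length at most 2 between $u$ and $v$: the edge $uv$ lies only on itself, and an edge $uz$ or $zv$ lies only on $u,z,v$. Hence deleting one edge lowers $p_G(u,v)$ by at most 1, and lowers it exactly when the edge lies on one of the counted paths.

**Definition (certificate, essential edge).** Let $G$ have $P_k$. A pair $\{u,v\}$ *certifies* an edge $e$ if $p_G(u,v)=k$ and $e$ lies on one of these $k$ paths. An edge certified by some pair is called *essential*.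

By the preceding remark, deleting $e$ destroys $P_k$ if and only if $e$ is essential.

*Example.* Take $K_4$ minus an edge, with $k=2$. Call the vertices of degree 3 $x,y$ and those of degree 2 $v,w$. Then $p(v,w)=2$, $p(x,y)=3$, and $p(x,v)=2$, with paths $xv$ and $x,y,v$; the other mixed pairs behave in the same way. So $\{x,v\}$ certifies $xv$, $xy$ and $yv$. Note that $xy$ is essential although its own ends have more than $k$ short paths: its certificate uses a vertex outside the edge.

Two consequences will be used throughout.

**(F1)** If $G$ is minimal, every edge of $G$ is certified by some pair.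

**(F2)** If $G$ has $P_k$ and $n$ vertices, then $f_k(n)$ is at least the number of essential edges of $G$.

For (F2), let $e$ be essential. A spanning subgraph of $G$ that avoids $e$ is a subgraph of $G-e$. Since $G-e$ fails $P_k$, and passing to a spanning subgraph cannot increase any $p(u,v)$, this subgraph fails $P_k$ too. So every spanning subgraph of $G$ with $P_k$ contains every essential edge of $G$. Deleting edges one at a time while $P_k$ survives ends at a minimal spanning subgraph, and it contains all essential edges of $G$.

So for a lower bound on $f_k(n)$ we need not build a minimal graph. It is enough to build a graph with $P_k$ and many essential edges.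

## 2. The conjectured bound and the two theorems

How many edges can a graph have if every two vertices are joined by at least $k$ short paths and no edge is wasted? The following conjecture is taken from "The Maximum Number Of Edges In" (title as printed), http://conservancy.umn.edu/bitstream/11299/4819/1/408.pdf.

**Conjecture.** For $n>n_0(k)$, every graph $\mathcal G$ on $n$ vertices that is minimal with respect to $P_k$ satisfies
$$|E(\mathcal G)|\le (k-1)(n-k+1)+\Big\lfloor\frac{(n-k+1)^2}{4}\Big\rfloor .$$

For $k=1$ this is the Murty–Simon conjecture that a minimal graph of diameter 2 on $n$ vertices has at most $\lfloor n^2/4\rfloor$ edges, which is known for $n>n_0$. The question is whether for every fixed $k\ge1$ there is an $n_0(k)$ that makes the bound true.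

**A family that attains the formula.** Take the complete tripartite graph with parts $S,A,B$, where $|S|=k-1$ and $|A|,|B|\ge\max(k-1,1)$. For $a\in A$, $b\in B$ the common neighbors are exactly the vertices of $S$, so $p(a,b)=1+(k-1)=k$ exactly. Two vertices of $A$ have $(k-1)+|B|\ge k$ common neighbors, and symmetrically for $B$. For $s\in S$, $a\in A$ we have $p(s,a)=1+|B|\ge k$, and symmetrically for $b$. Two vertices of $S$, which exist only if $k\ge 3$, have $|A|+|B|\ge 2(k-1)\ge k$ common neighbors. So $P_k$ holds. The pair $\{a,b\}$ certifies $ab$ and all edges $as$, $sb$, so every edge is essential and the graph is minimal. With $|A|$ and $|B|$ as equal as possible, it has exactly $(k-1)(n-k+1)+\lfloor (n-k+1)^2/4\rfloor$ edges.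

For $k=1$ this is the balanced complete bipartite graph. For $k=2$, $n=4$ it is $K_4$ minus an edge, with $1\cdot 3+\lfloor 9/4\rfloor=5$ edges. So the conjecture asserts that this natural family is optimal for large $n$. In it almost all edges are certified by their own ends, and the bipartite structure costs half of all pairs. The example $xy$ in $K_4$ minus an edge already shows that other certificates exist.

**Theorem 1 (disproof).** For every $k\ge1$ and all $n>n_1(k)$,
$$f_k(n)\ \ge\ \frac{k}{2k+4}\,(n-k-1)(n-3k-1).$$
The conjectured bound is $\frac{n^2}{4}+O_k(n)$, and $\frac{k}{2k+4}-\frac14=\frac{k-2}{4(k+2)}$. So for every $k\ge3$ and all large $n$ there is a minimal graph exceeding the conjectured bound by at least $\frac{k-2}{4(k+2)}n^2-O_k(n)>0$.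

So the conjecture is false: it fails for each $k\ge 3$ and all sufficiently large $n$, already in the leading term.

**Theorem 2 (order of the truth).** For every $k\ge1$,
$$\frac{k}{2k+4}\le\liminf_{n\to\infty}\frac{f_k(n)}{n^2}\le\limsup_{n\to\infty}\frac{f_k(n)}{n^2}\le\min\Big\{\frac{k}{2k+2},\ \frac12-\frac1k+8k^{-7/6}\Big\}.$$
Hence both the liminf and the limsup are $\frac12-\frac{1+o(1)}{k}$ as $k\to\infty$; the constant $1$ in the $1/k$ term is sharp. For $k=1$ the upper bound is $\frac14$, which is best possible (complete bipartite graphs).

These notes do not decide whether the exact bound of the conjecture holds for $k=2$: there $\frac{k}{2k+4}=\frac14$, so Theorem 1 gives only $n^2/4-O(n)$. Nor do they determine $\lim f_k(n)/n^2$ for fixed $k\ge 2$.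

## 3. Certifying a clique from outside

To beat $n^2/4$, let us try to make a large clique $Y$ consist of essential edges. Two vertices of $Y$ have at least $|Y|-1$ short paths, so for $|Y|>k+1$ no pair inside $Y$ certifies anything. An edge $yy'$ must therefore be certified by a pair such as $\{y,v\}$ with $v\notin Y$ and $vy'$ an edge.

How many short paths from $y$ to $v$ stay in $Y\cup\{v\}$? If $y$ is not adjacent to $v$, every vertex of $N(v)\cap Y$ is a common neighbor. If $y$ is adjacent to $v$, we get the edge and the vertices of $(N(v)\cap Y)\setminus\{y\}$. In both cases the number is $|N(v)\cap Y|$. So $v$ has at most $k$ neighbors in $Y$. If it has exactly $k$, and no other short paths from $Y$ to $v$ interfere, then for *every* $y\in Y$ the pair $\{y,v\}$ certifies all edges from $y$ to $N(v)\cap Y$. One vertex $v$ then takes care of all clique edges at $k$ vertices of $Y$, and about $|Y|/k$ outside vertices are enough for the whole clique.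

**A first attempt.** Split $Y$ into blocks $Y_1,\dots,Y_m$ of size $k$, add vertices $f_1,\dots,f_m$ with $N(f_j)=Y_j$, and add an independent set $I$ joined completely to $Y$. The pair $\{i,f_j\}$ has exactly the $k$ common neighbors $Y_j$, so the edges between $I$ and $Y$ are certified as well. With $|Y|=y$ and $|I|\approx n-y-y/k$, the number of edges is about
$$y\Big(n-y-\frac yk\Big)+\frac{y^2}{2}=yn-y^2\Big(\frac12+\frac1k\Big),$$
which is largest at $y=\frac{k}{k+2}n$, with value $\frac{k}{2(k+2)}n^2$. This is the constant of Theorem 1.

The attempt fails at exactly one kind of pair: $f_j$ and $f_l$ are nonadjacent and $Y_j\cap Y_l=\emptyset$, so $p(f_j,f_l)=0$.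

**A repair that destroys the certificates.** Make $F=\{f_1,\dots,f_m\}$ a clique. For $y\in Y_l$ with $l\ne j$, the pair $\{y,f_j\}$ then acquires the extra common neighbor $f_l$. It has $k+1$ short paths and certifies nothing. The edges of $Y$ between different blocks, which are almost all of its edges, then have no certificate at all: the remaining pairs that could certify such an edge $yy'$ are pairs consisting of $y$ or $y'$ and a vertex of $Y\cup I$, and these have many common neighbors in $Y$.

The vertices of $F$ need common neighbors that are seen by almost no vertex of $Y$. So we give $F$ a small *hub* $W$ of $k$ vertices, and let $W$ meet $Y$ only in the single block $Y_1$. That block gives $W$ its $k$ short paths to the rest of the graph, and the only certificates we lose are those of the $\binom k2$ edges inside $Y_1$.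

## 4. The graph with a hub: proof of Theorem 1

**Step 1: the construction.** Let $m=\lfloor n/(k+2)\rfloor$ and let $n\ge(k+2)^2$, so that $m\ge k+2$. Let $V(G)=I\cup Y\cup F\cup W$ be a disjoint union with
$$|Y|=km,\quad |F|=m,\quad |W|=k,\quad |I|=n-k-(k+1)m\ \ge\ m-k\ \ge\ 1,$$
where we used $n\ge(k+2)m$. Split $Y$ into blocks $Y_1,\dots,Y_m$ of size $k$, let $F=\{f_1,\dots,f_m\}$ and $Y^*=Y_1$. The edges are the following, and no others:

* all pairs inside $Y$, and all pairs between $I$ and $Y$;
* $f_jy$ for $y\in Y_j$, $1\le j\le m$;
* all pairs inside $W$, all pairs between $W$ and $F$, and all pairs between $W$ and $Y^*$.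

So $N(i)=Y$ for $i\in I$, $N(f_j)=Y_j\cup W$, $N(w)=(W\setminus\{w\})\cup F\cup Y^*$ for $w\in W$, and
$$N(y)=(Y\setminus\{y\})\cup I\cup\{f_l\}\quad\text{for } y\in Y_l,\ l\ne1 .$$
For $y\in Y^*$ the neighborhood is $(Y\setminus\{y\})\cup I\cup\{f_1\}\cup W$.

**Step 2: $G$ has $P_k$.** We go through all types of pairs, recording on the way which pairs have *exactly* $k$ short paths.

* $(y,y')$, $(i,y)$, $(i,i')$: at least $|Y|-2=km-2\ge k(k+2)-2\ge k$ common neighbors in $Y$.
* $(f_j,i)$: nonadjacent, and $N(f_j)\cap N(i)=Y_j$. **Exactly $k$.**
* $(f_j,y)$ with $y\notin Y_j$: nonadjacent, and the common neighbors include $Y_j$. If $y\notin Y^*$, then $y$ has no neighbor in $W$, so they are exactly $Y_j$. **Exactly $k$ if $y\notin Y^*$.**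
* $(f_j,y)$ with $y\in Y_j$: the edge, and the $k-1$ common neighbors $Y_j\setminus\{y\}$. If $y\notin Y^*$ there are no others. **Exactly $k$ if $y\notin Y^*$.**
* $(f_j,f_l)$: the $k$ common neighbors in $W$.
* $(w,f_j)$: the edge and the $k-1$ vertices of $W\setminus\{w\}$.
* $(w,w')$: the $k$ common neighbors in $Y^*$.
* $(w,i)$, and $(w,y)$ with $y\notin Y^*$: the $k$ common neighbors in $Y^*$.
* $(w,y)$ with $y\in Y^*$: the edge and the $k-1$ common neighbors $Y^*\setminus\{y\}$.

**Step 3: the essential edges.** We now read off which edges the exact pairs certify.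

* For $i\in I$ and $y\in Y_j$, the pair $\{i,f_j\}$ has exactly $k$ short paths and one of them is $i,y,f_j$. So $iy$ and $yf_j$ are essential. As $|I|\ge 1$, this covers all $|I|\,|Y|$ edges between $I$ and $Y$ and all $|Y|$ edges between $Y$ and $F$.
* Let $y\in Y\setminus Y^*$ and $y'\in Y_j$ with $y'\ne y$, where $j$ is arbitrary. The pair $\{y,f_j\}$ has exactly $k$ short paths, whether or not $y\in Y_j$, and one of them is $y,y',f_j$. So every edge inside $Y$ with at least one end outside $Y^*$ is essential. There are $\binom{|Y|}2-\binom k2$ of these.

**Step 4: counting.** By (F2), with $y=|Y|=km$,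
$$f_k(n)\ \ge\ |I|\,y+y+\binom y2-\binom k2 .$$
Here $y+\binom y2=\frac{y^2}2+\frac y2$, and $\frac y2=\frac{km}{2}\ge\frac{k(k-1)}2=\binom k2$. Hence
$$f_k(n)\ \ge\ y\Big(|I|+\frac y2\Big)\ \ge\ km\Big(m-k+\frac{km}2\Big)=km\Big(\frac{(k+2)m}{2}-k\Big).$$
Put $q=(k+2)m$, so $q\ge n-k-1$. The right-hand side is $\frac{kq}{k+2}\cdot\frac{q-2k}{2}=\frac{k}{2k+4}\,q(q-2k)$. Since $q-2k\ge n-3k-1\ge0$,
$$f_k(n)\ \ge\ \frac{k}{2k+4}(n-k-1)(n-3k-1).$$

**Step 5: comparison with the conjecture.** The conjectured bound is $\frac{n^2}4+O_k(n)$, and $\frac{k}{2k+4}-\frac14=\frac{2k-(k+2)}{4(k+2)}=\frac{k-2}{4(k+2)}$. For $k\ge3$ this is positive (and $\frac k{2k+4}\ge\frac3{10}$), so $f_k(n)$ exceeds the conjectured bound by at least $\frac{k-2}{4(k+2)}n^2-O_k(n)$, which is positive for large $n$. This proves Theorem 1. $\blacksquare$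

*A numerical instance.* For $k=3$, $n=55$ we have $m=11$, $|Y|=33$, $|F|=11$, $|W|=3$, $|I|=8$. The number of essential edges found above is $8\cdot33+33+\binom{33}2-3=264+33+528-3=822$. The formula in the conjecture gives $2\cdot53+\lfloor 53^2/4\rfloor=106+702=808$.

## 5. Regularity, closed pairs and open pairs

The lower bound in Theorem 2 is Theorem 1 divided by $n^2$. For the upper bounds, the first thing to try is to count certificates. A pair certifies at most $2k$ edges, since it has $k$ paths with at most two edges each. So by (F1), $e(G)$ is at most $2k$ times the number of pairs with exactly $k$ short paths. The trouble is that the number of these pairs can be of order $n^2$; in the graph of Section 4 there are at least $m(|I|+|Y|-k)$ of them. The only bound at hand, $2k\binom n2$, is worse than the trivial $\binom n2$. We need to bound the number of pairs that certify, and we would also like to replace $2k$ by $k$. The regularity lemma does both: it separates the pairs that nearly always have many common neighbors from the rest, and the rest have disjoint neighborhoods in a slightly smaller graph.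

**Definition (density, regular pair).** For disjoint nonempty vertex sets $A,B$, the density is $d(A,B)=\frac{e(A,B)}{|A||B|}$, where $e(A,B)$ is the number of edges between them. The pair $(A,B)$ is $\varepsilon$-*regular* if $|d(A',B')-d(A,B)|\le\varepsilon$ for all $A'\subseteq A$, $B'\subseteq B$ with $|A'|\ge\varepsilon|A|$ and $|B'|\ge\varepsilon|B|$ (and $A',B'$ nonempty).

*Example.* A complete bipartite pair is $\varepsilon$-regular for every $\varepsilon>0$, as all densities are 1. If $A=A_1\cup A_2$ and $B=B_1\cup B_2$ are split into equal halves, with all edges between $A_1,B_1$ and between $A_2,B_2$ and no others, then $d(A,B)=\frac12$ but $d(A_1,B_1)=1$, so the pair is not $\varepsilon$-regular for $\varepsilon<\frac12$.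

**Szemerédi's Regularity Lemma (equitable form).** For every $\varepsilon>0$ there is $R(\varepsilon)$ such that the vertex set of every graph on sufficiently many vertices has a partition $V_1\cup\dots\cup V_r$ with $1/\varepsilon\le r\le R(\varepsilon)$, part sizes differing by at most 1, and all but at most $\varepsilon r^2$ of the pairs $(V_i,V_j)$ $\varepsilon$-regular.

From now on fix $k$ and $0<\varepsilon<\frac14$, let $G$ be minimal with respect to $P_k$ on $n$ vertices, and let $n$ be sufficiently large in terms of $k,\varepsilon$. Take a partition as in the lemma.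

**Definition (reduced graph, $\Gamma$, closed and open pairs).** Let $\mathcal R$ be the graph on $\{1,\dots,r\}$ in which $ij$ ($i\ne j$) is an edge if and only if $(V_i,V_j)$ is $\varepsilon$-regular with density at least $2\varepsilon$. Let $\Gamma$ be the graph on $V$ with $x\sim_\Gamma y$ if and only if the parts of $x$ and $y$ are adjacent in $\mathcal R$. A pair of distinct vertices $x\in V_i$, $v\in V_j$ ($i=j$ allowed) is *closed* if $i$ and $j$ have a common neighbor in $\mathcal R$ (for $i=j$: if $i$ has a neighbor), and *open* otherwise.

*Example.* If $\mathcal R$ is complete bipartite with both sides nonempty, then two vertices whose parts lie on the same side form a closed pair, and two vertices whose parts lie on different sides form an open pair. If $\mathcal R$ is complete on at least three vertices, every pair is closed.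

If $\{x,v\}$ is open, then
$$N_\Gamma(x)\cap N_\Gamma(v)=\emptyset, \tag{1}$$
because a common $\Gamma$-neighbor lies in a part adjacent in $\mathcal R$ to the parts of both $x$ and $v$.

**Step 1: few edges of $G$ lie outside $\Gamma$.** Let $G'=G\cap\Gamma$. For $n\ge r$ each part has at most $2n/r$ vertices. The edges of $G$ that are not in $G'$ lie

* inside parts: at most $r\cdot\frac12(2n/r)^2=2n^2/r\le2\varepsilon n^2$;
* in irregular pairs: at most $\varepsilon r^2(2n/r)^2=4\varepsilon n^2$;
* in pairs of density below $2\varepsilon$: at most $2\varepsilon\sum_{i<j}|V_i||V_j|\le\varepsilon n^2$.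

So $e(G)-e(G')\le7\varepsilon n^2$.

**Step 2: closed pairs almost never certify.** We show that *at most $2\varepsilon n^2$ closed pairs have at most $k$ common neighbors in $G$.*

Let $i,j$ have a common neighbor $l$ in $\mathcal R$, so $l\ne i,j$. Let $X$ be the set of $x\in V_i$ with $|N_G(x)\cap V_l|<\varepsilon|V_l|$. If $X\ne\emptyset$, then $d(X,V_l)<\varepsilon$; but if $|X|\ge\varepsilon|V_i|$, regularity would give $d(X,V_l)\ge2\varepsilon-\varepsilon=\varepsilon$. So $|X|<\varepsilon|V_i|$. For $x\in V_i\setminus X$ put $A=N_G(x)\cap V_l$, so $|A|\ge\varepsilon|V_l|$. Let $B$ be the set of $v\in V_j$ with $|N_G(v)\cap A|<\varepsilon|A|$. If $B\neq\emptyset$ then $d(B,A)<\varepsilon$, so by regularity of $(V_j,V_l)$, in the same way, $|B|<\varepsilon|V_j|$. Every $v\in V_j\setminus B$ with $v\ne x$ has with $x$ at least $\varepsilon|A|\ge\varepsilon^2|V_l|$ common neighbors, and this is greater than $k$ for $n$ large, since $|V_l|\ge n/(2R(\varepsilon))$. So at most $2\varepsilon|V_i||V_j|$ pairs $(x,v)\in V_i\times V_j$ with $x\ne v$ have at most $k$ common neighbors. Summing over all ordered $(i,j)$ gives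 the claim.

**Step 3: the cleaned graph $H$.** A pair that certifies an edge has exactly $k$ short paths, hence at most $k$ common neighbors, and it certifies at most $2k$ edges. By Step 2, at most $2k\cdot2\varepsilon n^2=4k\varepsilon n^2$ edges are certified by closed pairs. Let $H$ be the graph formed by those edges of $G'$ that are certified (in $G$) by at least one open pair. By (F1) every edge of $G'$ outside $H$ is certified by a closed pair. With Step 1, and $7+4k\le11k$,
$$e(G)\le e(H)+11k\varepsilon n^2,\qquad H\subseteq G\cap\Gamma. \tag{2}$$

**Step 4: two properties of open pairs.** These are all that the rest of the proof takes from regularity.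

(a) *Each open pair certifies at most $k$ edges of $H$.* Each of its $k$ paths contributes at most one edge of $H$. This is clear for a single edge. For a path $x,y,v$, if both $xy$ and $yv$ were in $H\subseteq\Gamma$, then $y$ would be a common $\Gamma$-neighbor, contradicting (1).

(b) *$\deg_H(x)+\deg_H(v)\le n$ for every open pair $\{x,v\}$.* The sets $N_H(x)\subseteq N_\Gamma(x)$ and $N_H(v)\subseteq N_\Gamma(v)$ are disjoint by (1).

## 6. Counting open pairs: the bound $\frac{k}{2k+2}$

By (a), $e(H)$ is at most $k$ times the number of open pairs. A graph $\Gamma$ with many edges has few open pairs, because the $\Gamma$-neighborhood of any vertex consists of pairwise closed vertices. Playing these two facts against each other gives the first upper bound.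

**Step 1: few open pairs at each vertex.** Let $Q(x)=\{v\ne x:\{x,v\}\text{ open}\}$, let $d=\deg_\Gamma$, and let $D(x)=\max_{y\sim_\Gamma x}d(y)$, with $D(x)=0$ if $x$ is isolated in $\Gamma$. If $y\sim_\Gamma x$, every $v\in N_\Gamma(y)\setminus\{x\}$ forms a closed pair with $x$, as the part of $y$ is adjacent in $\mathcal R$ to the parts of both. Also $x\notin Q(x)$. So $Q(x)\cap N_\Gamma(y)=\emptyset$. Choosing $y$ of largest degree,
$$|Q(x)|\le n-D(x)\quad\text{for all }x,$$
which is trivial when $x$ is isolated.

**Step 2: the sum of the $D(x)$ is at least $2e(\Gamma)$.** We bound the maximum below by the average over the neighbors. Collecting the two terms belonging to each edge,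
$$\sum_xD(x)\ \ge\sum_{x:\,d(x)>0}\frac1{d(x)}\sum_{y\sim_\Gamma x}d(y)=\sum_{xy\in E(\Gamma)}\Big(\frac{d(y)}{d(x)}+\frac{d(x)}{d(y)}\Big)\ \ge\ 2e(\Gamma)\ \ge\ 2e(H),$$
since $t+1/t\ge2$ for $t>0$.

**Step 3: conclusion.** The number of open pairs is $\frac12\sum_x|Q(x)|$. By (a) and Steps 1 and 2,
$$e(H)\le\frac k2\sum_x|Q(x)|\le\frac k2\big(n^2-2e(H)\big),$$
so $(k+1)e(H)\le\frac k2n^2$, that is, $e(H)\le\frac{k}{2k+2}n^2$. By (2), $e(G)\le\big(\frac{k}{2k+2}+11k\varepsilon\big)n^2$ for every minimal $G$ on $n$ vertices, $n$ large. Let $n\to\infty$, then $\varepsilon\to0$: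
$$\limsup_{n\to\infty}\frac{f_k(n)}{n^2}\le\frac{k}{2k+2}.$$
For $k=1$ this is $\frac14$, and the balanced complete bipartite graphs of Section 2 show that it is best possible.

## 7. Counting low-degree vertices: the bound $\frac12-\frac1k+8k^{-7/6}$

The bound just proved is $\frac12-\frac1{2k+2}$, while the construction gives $\frac12-\frac1{k+2}$; for large $k$ the deficits from $\frac12$ differ by a factor close to 2. The graph of Section 4 shows where a factor 2 can be lost in counting certificates: an edge $yy'$ with $y\in Y_j$, $y'\in Y_l$, both outside $Y^*$, is certified twice, by $\{y,f_l\}$ and by $\{y',f_j\}$. The count in Section 6 does not see this.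

So for large $k$ we count vertices instead. Suppose $H$ is nearly complete. An edge $xy$ between two vertices of large degree cannot be certified by its own ends, by (b). It is certified by a pair $\{x,v\}$ with $y$ adjacent to $v$, and by (b) again $v$ has low degree. In Section 4 the low-degree vertex $f_j$ has only the $k$ neighbors $Y_j$ in the clique. If in general a low-degree vertex serves only about $k$ vertices $y$, there must be about $n/k$ low-degree vertices. Each of them is missing nearly $n$ edges, so the number of missing ordered pairs is about $2n\cdot\frac nk$, which gives $e(H)\lesssim\frac{n^2}2-\frac{n^2}k$. The one gap in this sketch is that a low-degree $v$ could have many neighbors in the dense part and certify with few partners $x$. The proof sets such $v$ aside and shows that together they certify few edges.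

**Step 1: setup.** If $k\le8^6$, then $8k^{-7/6}\ge\frac1k$. The claimed bound is then at least $\frac12$, hence trivial, since $f_k(n)\le\binom n2$. Let $k>8^6$. In this section $d(\cdot)$ and $N(\cdot)$ refer to $H$. Define $\delta$ by
$$\delta n^2=n^2-2e(H)=\sum_x(n-d(x)).$$
As $2e(H)\le n(n-1)$, we have $\delta>0$. If $\delta>2/k$, then $e(H)=\frac{(1-\delta)n^2}2<\frac{n^2}2-\frac{n^2}k$, which is stronger than what we shall prove in the other case. So assume $\delta\le2/k$. Then $k\delta\le2$ and $\delta<2\cdot8^{-6}=2^{-17}$; in particular $\sqrt\delta<\frac12$ and $1-\delta^{1/6}>0$. Put $\kappa=\delta^{1/3}$ and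
$$L=\{v:d(v)\le n/2\},\qquad M=V\setminus L,\qquad M^*=\{y:d(y)\ge(1-\sqrt\delta)n\}\subseteq M .$$
Each $v\in L$ contributes at least $n/2$ to $\sum_x(n-d(x))=\delta n^2$, and each vertex outside $M^*$ contributes more than $\sqrt\delta\,n$. Hence
$$|L|\le2\delta n,\qquad |V\setminus M^*|\le\sqrt\delta\,n. \tag{3}$$
For $v\in L$ let
$$C(v)=\{x\in M:\{x,v\}\text{ is open and }p_G(x,v)=k\},\qquad T(v)=\{y\in M^*:yv\in E(G)\}.$$
These are the possible partners of $v$ in a certificate and the possible middle vertices. If $x\in C(v)$, every $y\in T(v)\cap N(x)$ is adjacent in $G$ to both $x$ and $v$, so it is one of the common neighbors of a pair with only $k$ short paths: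
$$|T(v)\cap N(x)|\le k\qquad(v\in L,\ x\in C(v)). \tag{4}$$
Let $L_1=\{v\in L:|C(v)|\ge\kappa n\}$ be the set of low vertices with many partners, and $P=\bigcup_{v\in L_1}T(v)\subseteq M^*$ the set of vertices that they serve.

**Step 2: a low vertex with many partners serves about $k$ vertices.** We show
$$|T(v)|\le\frac{k}{1-\delta^{1/6}}\qquad\text{for }v\in L_1. \tag{5}$$
Each $y\in T(v)\subseteq M^*$ has at most $\sqrt\delta\,n$ non-neighbors in $H$, so it is adjacent to at least $|C(v)|-\sqrt\delta\,n$ vertices of $C(v)$. Double counting and (4) give
$$|T(v)|\big(|C(v)|-\sqrt\delta\,n\big)\le\sum_{y\in T(v)}|N(y)\cap C(v)|=\sum_{x\in C(v)}|T(v)\cap N(x)|\le k|C(v)|.$$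
Divide by $|C(v)|\ge\kappa n$ and note $\sqrt\delta\,n/|C(v)|\le\sqrt\delta/\kappa=\delta^{1/6}$.

**Step 3: almost all of $M^*$ is served by $L_1$.** We show that $q:=|M^*\setminus P|$ satisfies
$$q\le3\delta^{1/6}n+1. \tag{6}$$
The idea is that $H$ is nearly complete on $M^*\setminus P$, but the edges there can be certified only through low vertices with few partners.

Consider an edge of $H$ inside $M^*\setminus P$. It is certified by some open pair. That pair is not formed by the two ends of the edge: both ends have degree greater than $n/2$, so by (b) they do not form an open pair. Hence the edge lies on a two-edge path of the certifying pair. We may name the edge $xy$ so that the pair is $\{x,v\}$, the path is $x,y,v$, and $yv\in E(G)$. Since $d(x)>n/2$, (b) gives $d(v)<n/2$, so $v\in L$. Therefore $x\in C(v)$ and $y\in T(v)$. Since $y\notin P$, we have $v\in L\setminus L_1$.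

So each such edge arises from a triple $(v,x,y)$ with $v\in L\setminus L_1$, $x\in C(v)$ and $y\in T(v)\cap N(x)$. There are at most $2\delta n$ choices of $v$ by (3), fewer than $\kappa n$ choices of $x$ for given $v$, and at most $k$ choices of $y$ by (4). As $k\delta\le2$, there are at most $2\delta n\cdot\kappa n\cdot k\le4\kappa n^2$ such edges.

On the other hand, at most $\binom n2-e(H)\le\frac{n^2}2-e(H)=\frac{\delta n^2}2$ pairs of vertices are not edges of $H$. Since $\delta\le\kappa$,
$$\frac{q(q-1)}2\le\Big(4\kappa+\frac\delta2\Big)n^2\le\frac92\kappa n^2 .$$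
If $q=0$, (6) is trivial. If $q\ge1$, then $(q-1)^2\le q(q-1)\le9\kappa n^2$, so $q-1\le3\sqrt\kappa\,n=3\delta^{1/6}n$.

The choice of $\kappa$ balances the two errors: with $\kappa=\delta^t$, Step 2 has error $\delta^{1/2-t}$ and Step 3 has error of order $\delta^{t/2}$, and these agree at $t=\frac13$.

**Step 4: $L_1$ has at least about $n/k$ vertices.** Put $\varphi=|L_1|/n$. By (3) and (6), using $\sqrt\delta\le\delta^{1/6}$,
$$|P|=|M^*|-q\ \ge\ n\Big(1-\sqrt\delta-3\delta^{1/6}-\frac1n\Big)\ \ge\ n\Big(1-4\delta^{1/6}-\frac1n\Big).$$
By (5), $|P|\le\sum_{v\in L_1}|T(v)|\le|L_1|\frac{k}{1-\delta^{1/6}}$. Hence $\varphi\ge\frac1k(1-\delta^{1/6})\big(1-4\delta^{1/6}-\frac1n\big)$. Since $(1-a)(1-b)=1-a-b+ab\ge1-a-b$ for $a,b\ge0$,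
$$\varphi\ \ge\ \frac1k\Big(1-5\delta^{1/6}-\frac1n\Big). \tag{7}$$

**Step 5: each vertex of $L_1$ has very small degree.** Let $v\in L_1$. Since $0<\delta<1$, $|C(v)|\ge\kappa n=\delta^{1/3}n>\sqrt\delta\,n\ge|V\setminus M^*|$. So some $x\in C(v)$ lies in $M^*$. The pair $\{x,v\}$ is open, and (b) gives
$$d(v)\le n-d(x)\le\sqrt\delta\,n .$$

**Step 6: counting non-edges.** The number $\delta n^2=\sum_x(n-d(x))$ counts the ordered pairs $(x,y)\in V^2$, including $x=y$, with $xy\notin E(H)$. We count only those with a coordinate in $L_1$. By Step 5, at least $\varphi n(1-\sqrt\delta)n$ of them have first coordinate in $L_1$, and equally many have second coordinate in $L_1$. At most $\varphi^2n^2$ pairs are counted in both ways. So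
$$\delta\ \ge\ 2\varphi(1-\sqrt\delta)-\varphi^2\ \ge\ 2\varphi(1-\sqrt\delta-\delta)\ \ge\ 2\varphi(1-2\sqrt\delta),$$
where the second inequality uses $\varphi\le|L|/n\le2\delta$, that is, $\varphi^2\le2\delta\varphi$, and the third uses $\delta\le\sqrt\delta$. As $1-2\sqrt\delta>0$, we may insert (7). Using $(1-a)(1-b)\ge1-a-b$ again and $\sqrt\delta\le\delta^{1/6}$,
$$\delta\ \ge\ \frac2k\Big(1-5\delta^{1/6}-\frac1n-2\sqrt\delta\Big)\ \ge\ \frac2k\Big(1-7\delta^{1/6}-\frac1n\Big)\ \ge\ \frac2k\Big(1-8k^{-1/6}-\frac1n\Big).$$
The last inequality holds because $\delta\le2/k$ gives $7\delta^{1/6}\le7\cdot2^{1/6}k^{-1/6}$, and $7\cdot2^{1/6}<7.9<8$.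

**Step 7: conclusion.** In both cases, $\delta>2/k$ and $\delta\le2/k$,
$$e(H)=\frac{(1-\delta)n^2}{2}\le\frac{n^2}2-\frac{n^2}k\Big(1-8k^{-1/6}-\frac1n\Big).$$
By (2), every minimal $G$ on $n$ vertices, $n$ large, satisfies
$$\frac{e(G)}{n^2}\le\frac12-\frac1k+8k^{-7/6}+\frac1{kn}+11k\varepsilon .$$
Let $n\to\infty$ and then $\varepsilon\to0$:
$$\limsup_{n\to\infty}\frac{f_k(n)}{n^2}\le\frac12-\frac1k+8k^{-7/6}.$$

Together with Section 6 this is the upper bound of Theorem 2, and Theorem 1 gives the lower bound. Finally, $\frac k{2k+4}=\frac12-\frac1{k+2}$ with $\frac1{k+2}=\frac{1+o(1)}k$, and $\frac1k-8k^{-7/6}=\frac1k(1-8k^{-1/6})=\frac{1+o(1)}k$. So the liminf and the limsup are both $\frac12-\frac{1+o(1)}k$ as $k\to\infty$. $\blacksquare$
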